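\title{Functions quadratic at infinity with fewer than $\mathrm{cat}+1$ critical points}

\begin{abstract}
For a closed manifold $M$ let $\widetilde{\mathrm{crit}}(M)$ be the least number of critical points of a function that is quadratic at infinity on a vector bundle over $M$. We show that the Lusternik--Schnirelmann inequality does not extend to such functions: there is a simply connected closed $16$-manifold, an $S^2$-bundle over $S^{14}$, with $\mathrm{cat}=3$, $\mathrm{crit}=4$ and $\widetilde{\mathrm{crit}}=3$. Its category is detected by an unstable element of order $3$ in $\pi_{13}(S^3)$, and the obstruction to merging two critical points disappears after stabilization. We also prove that $\mathrm{cat}(M)+1\le\widetilde{\mathrm{crit}}(M)$ does hold when $\mathrm{cat}(M)\le 2$, and that the lower bounds given by stable triviality of reduced diagonals and by cup length with local coefficients hold for every $M$.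
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Throughout, $M$ is a nonempty connected closed smooth manifold. The \emph{Lusternik--Schnirelmann category} $\mathrm{cat}(X)$ of a space $X$ is the least $k$ such that $X$ can be covered by $k+1$ open sets, each contractible in $X$; contractible spaces have category $0$ and spheres have category $1$. It is a homotopy invariant. Let $\mathrm{crit}(M)$ be the least number of critical points of a smooth function $M\to\mathbf R$. The classical inequality is
\begin{equation}\label{eq:LS}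
\mathrm{cat}(M)+1\le\mathrm{crit}(M).
\end{equation}

A smooth function $f:E\to\mathbf R$ on the total space of a smooth vector bundle $E\to M$ is \emph{quadratic at infinity} if outside a compact subset of $E$ it coincides with a quadratic form $Q$ that is nondegenerate on each fiber. Let $\widetilde{\mathrm{crit}}(M)$ be the least number of critical points of such a function, the minimum being taken over all bundles $E$ and all such $f$. The bundle of rank zero gives $\widetilde{\mathrm{crit}}(M)\le\mathrm{crit}(M)$. Adding $\pm|v|^2$ in new fiber variables $v$ does not change the critical points of a function, so $\widetilde{\mathrm{crit}}$ is a stabilized form of $\mathrm{crit}$, and one asks which lower bounds survive the stabilization. The question treated here is posed in \cite{LQ}: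
\begin{quote}
\emph{Does $\mathrm{cat}(M)+1\le\widetilde{\mathrm{crit}}(M)$ hold for every $M$?}
\end{quote}

There are reasons to expect a positive answer. The inequality holds for spheres, for surfaces, and more generally whenever $\mathrm{cat}(M)\le2$; the cup-length bound survives as well (Theorem~\ref{thm:C}). For simply connected $M$ the two sides are tied in the other direction by the known bound $\widetilde{\mathrm{crit}}(M)\le\mathrm{cat}(M)+2$. Razvan, using a variant of the relative category, claimed a result leading to the inequality, but the argument contains a serious mistake, and the question was left open; see \cite{LQ} for these statements.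

There is also a reason for doubt. Take $Q=|y|^2-|x|^2$ on $M\times\mathbf R^n\times\mathbf R^m$. The sublevel sets of $f$ then grow from a set that retracts onto $M\times S^{n-1}$ to a set that retracts onto $M\times D^n$. The quotient $(M\times D^n)/(M\times S^{n-1})$ is the $n$-fold suspension of $M$ with a disjoint base point, and $n$ is arbitrary. Information about $M$ that is destroyed by suspension may therefore be invisible to $f$, while $\mathrm{cat}(M)$ can depend on it. We show that this happens, so the answer is no.

\subsection{Results}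

Let $\rho:S^3\to SO(3)$ be the double cover. For $t\ge4$ and $\gamma\in\pi_t(S^3)$ let $M_\gamma\to S^{t+1}$ be the $S^2$-bundle with clutching map $\rho\circ\gamma:S^t\to SO(3)$. It is a simply connected closed manifold of dimension $t+3$. Let $\gamma^\sharp:S^{t-1}\to\Omega S^3$ be the adjoint of $\gamma$, and let $\Sigma^\infty\gamma\in\pi^s_{t-3}$ be the stable class of $\gamma$.

\begin{theorem}\label{thm:A}
Let $\gamma\in\pi_{13}(S^3)\cong\mathbf Z/12\oplus\mathbf Z/2$ have order $3$. Then $\mathrm{cat}(M_\gamma)=3$ and $\widetilde{\mathrm{crit}}(M_\gamma)=3<\mathrm{cat}(M_\gamma)+1$.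
\end{theorem}

This follows from parts (a) and (b) of the next theorem, whose part (c) shows that in the same family the inequality holds when $2\gamma$ is stably essential.

\begin{theorem}\label{thm:B}
Let $t\ge4$ and $\gamma\in\pi_t(S^3)$.
\begin{enumerate}
\item[(a)] If $2\Sigma^3\gamma\ne0$ in $\pi_{t+3}(S^6)$, then $\mathrm{cat}(M_\gamma)=3$ and $\mathrm{crit}(M_\gamma)=4$.
\item[(b)] If $\Sigma^n\gamma^\sharp:S^{n+t-1}\to\Sigma^n\Omega S^3$ is null-homotopic for some $n$, then $\widetilde{\mathrm{crit}}(M_\gamma)=3$.
\item[(c)] If $2\Sigma^\infty\gamma\ne0$, then $\widetilde{\mathrm{crit}}(M_\gamma)=4=\mathrm{cat}(M_\gamma)+1$.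
\end{enumerate}
\end{theorem}

For $k\ge1$ the \emph{reduced diagonal} $\bar\Delta_k:M\to M^{\wedge k}$ is the map $z\mapsto z\wedge\dots\wedge z$ to the $k$-fold smash product. A map $\phi$ is \emph{stably trivial} if $\Sigma^N\phi$ is null-homotopic for some $N$.

\begin{theorem}\label{thm:C}
Let $M$ be a nonempty connected closed smooth manifold.
\begin{enumerate}
\item[(i)] If $\widetilde{\mathrm{crit}}(M)\le k$, then $k\ge1$ and $\bar\Delta_k$ is stably trivial. Hence $\sigma(M)+1\le\widetilde{\mathrm{crit}}(M)$, where $\sigma(M)$ is the least $s$ such that $\bar\Delta_{s+1}$ is stably trivial.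
\item[(ii)] If $u_1\cup\dots\cup u_s\ne0$ for cohomology classes $u_i$ of positive degree with arbitrary local coefficients, then $\widetilde{\mathrm{crit}}(M)\ge s+1$.
\item[(iii)] If $\mathrm{cat}(M)\le2$, then $\mathrm{cat}(M)+1\le\widetilde{\mathrm{crit}}(M)$.
\end{enumerate}
\end{theorem}

By (iii), the value $\mathrm{cat}=3$ of Theorem~\ref{thm:A} is the smallest category of a counterexample.

\subsection{The idea}\label{sec:idea}

Consider first $\gamma=0$, so that $M=S^{t+1}\times S^2$. Let $H$ and $\ell$ be height functions on the two factors, with values in $[-1,1]$. The sum $H+\ell$ has four nondegenerate critical points, of indices $0,2,t+1,t+3$ and values $-2,0,0,2$. The level $0$ is the union over $c\in[-1,1]$ of the sets $\{H=c\}\times\{\ell=-c\}$. For $|c|<1$ this set is $S^t\times S^1$, and for $c=\pm1$ it is one of the two middle critical points. So the level with these two points removed is $S^t\times S^1\times(-1,1)$, which is connected. Two saddle points on a level with this connectivity property can be enclosed in a ball around an arc in the level and replaced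 by a single degenerate critical point (Lemma~\ref{lem:fusion}). This leaves three critical points, and Theorem~\ref{thm:C}(ii) shows that three is optimal.

For general $\gamma$ there is still a Morse function $h$ with critical points $p_0,p_2,p_{t+1},p_{t+3}$ of these indices, but the $(t+1)$-cell is attached to $S^2$ by the composite of $\gamma$ with the Hopf map. Trajectories run from $p_2$ to $p_{t+1}$, and they prevent us from bringing the two points to one level. Under the hypothesis of Theorem~\ref{thm:B}(a) this cannot be repaired on $M_\gamma$ itself: the triple reduced diagonal factors through the top cell by an element of $\pi_{t+3}(S^6)$ whose double is $\pm2\Sigma^3\gamma$, which forces $\mathrm{cat}=3$ (Section~\ref{sec:diag}).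

Now pass to $-|x|^2+|y|^2+\varepsilon h$ on $M_\gamma\times\mathbf R^n\times\mathbf R^m$. The descending sphere of $p_{t+1}$ becomes $\partial(D^{t+1}\times D^n)$, and the region below $p_2$ now contains a whole copy of $M_\gamma\times S^{n-1}$. If $\Sigma^n\gamma^\sharp$ is null-homotopic, the sphere can be pushed into that region (Section~\ref{sec:compress}). The variables $y$ raise the dimension so that this homotopy becomes an isotopy, the connecting trajectories can be removed, and we are back in the situation of the product (Section~\ref{sec:three}).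

What is needed, then, is an element $\gamma$ such that $2\gamma$ survives three suspensions while $\gamma^\sharp$ is stably trivial. The second condition implies $\Sigma^\infty\gamma=0$, because $\gamma$ is the composite of $\Sigma\gamma^\sharp$ with the evaluation $\Sigma\Omega S^3\to S^3$; in general it is stronger (Remark~\ref{rem:t3}). For an element of order $3$ in $\pi_{13}(S^3)$ the remaining obstructions lie in stable stems without $3$-torsion (Section~\ref{sec:toda}).

\section{Conventions and standard facts}\label{sec:facts}

Suspensions $\Sigma$ are reduced, $[\,\cdot\,,\cdot\,]$ denotes pointed homotopy classes, $\iota_j$ is the class of the identity of $S^j$, and $M_+$ is $M$ with a disjoint base point. A pair $(X,A)$ is \emph{$r$-connected} if every map $(D^j,S^{j-1})\to(X,A)$ with $0\le j\le r$ is homotopic rel $S^{j-1}$ to a map into $A$.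

\begin{enumerate}
\item[(F1)] \emph{Compression.} If $(X,A)$ is $r$-connected and $(K,K')$ is a CW pair with all cells of $K\setminus K'$ of dimension $\le r$, then every map $(K,K')\to(X,A)$ is homotopic rel $K'$ to a map into $A$. If $X$ is obtained from a CW complex $A$ by attaching cells of dimension $>r$, then $(X,A)$ is $r$-connected; in particular $\pi_j(A)\to\pi_j(X)$ is onto for $j\le r$ and injective for $j<r$.
\item[(F2)] \emph{Puppe sequence.} A pointed CW pair $(X,A)$ gives a sequence $A\to X\to X/A\xrightarrow{\partial}\Sigma A\to\Sigma X$, the last map being the suspended inclusion up to sign. Consecutive composites are null-homotopic, and $[\,\cdot\,,Z]$ turns the sequence into an exact sequence of pointed sets. Two elements of $[X/A,Z]$ have the same image in $[X,Z]$ if and only if they differ by the action of the group $[\Sigma A,Z]$.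
\item[(F3)] \emph{Composition.} For homotopy classes of maps from spheres, $\phi\circ(a+b)=\phi\circ a+\phi\circ b$ always, and $(\phi+\phi')\circ a=\phi\circ a+\phi'\circ a$ if $a$ is a suspension.
\item[(F4)] \emph{Stable range.} $\pi_{j+r}(S^j)\cong\pi^s_r$ for $j\ge r+2$. In particular $\pi_{j+1}(S^j)=\mathbf Z/2$ for $j\ge3$.
\item[(F5)] \emph{Cutting off a homotopy.} Let $A\subset U\subset X$ with $X$ metrizable, $A$ closed and $U$ open. Let $\phi:X\to Y$ be a map and $\Xi:U\times[0,1]\to Y$ a homotopy starting at $\phi|_U$. Choose $\mu:X\to[0,1]$ with $\mu=1$ on $A$ and support in $U$. Then $\phi_\tau(z)=\Xi(z,\tau\mu(z))$ on $U$, $\phi_\tau=\phi$ off the support of $\mu$, is a homotopy on $X$ starting at $\phi$, and $\phi_1=\Xi(\cdot,1)$ on $A$.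
\end{enumerate}

\section{Lower bounds for every manifold}\label{sec:lower}

We prove Theorem~\ref{thm:C}. Let $\pi:E\to M$ be a vector bundle and let $f:E\to\mathbf R$ be quadratic at infinity, with form $Q$ and with $k<\infty$ critical points.

\subsection{A cover adapted to the critical values}

With respect to any fiber metric, $Q$ is given by an invertible self-adjoint bundle map, whose positive and negative eigenspaces span subbundles $E^+$ and $E^-$. Give them the metrics $Q$ and $-Q$, so that $Q=|y|^2-|x|^2$ for $y\in E^+$, $x\in E^-$. Metric connections on $E^\pm$ define horizontal subspaces on which $dQ$ vanishes. Take a Riemannian metric on $E$ that makes them orthogonal to the fibers and is the given metric on the fibers. Then $\operatorname{grad}Q=2(y,-x)$ is vertical and linear on each fiber. Let $K$ be a compact set that contains a neighborhood of the zero section and outside of which $f=Q$. All critical points lie in $K$, the gradient flow of $f$ is complete, and $|\operatorname{grad}f|$ is bounded below outside any neighborhood of the critical set.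

Write $X^b=\{f\le b\}$, choose $R>0$ with $|f|,|Q|<R^2$ on $K$, and put
\[
X=X^{R^2}=\{Q\le R^2\},\qquad X_0=X^{-R^2}=\{Q\le-R^2\}.
\]
Shrinking first $y$ and then $x$ retracts $X$ onto the zero section, so $X$ is path connected. Let $c_1<\dots<c_l$ be the critical values. They lie in $(-R^2,R^2)$, and $l\le k$.

\begin{lemma}\label{lem:cover}
There are closed sets $A_i\subset X$ and open subsets $U_i\supset A_i$ of $X$, $0\le i\le l$, with $\bigcup A_i=X$ and $X_0\subset A_0$, such that the inclusion $U_0\to X$ is homotopic rel $X_0$ to a map into $X_0$ and the inclusion $U_i\to X$ is null-homotopic for $i\ge1$.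
\end{lemma}

\begin{proof}
We let points flow down along $-\operatorname{grad}f$. The flow passes the level $c_i$ except near the critical points on it. Points that arrive near those critical points are stopped and form $A_i$; points that are never stopped form $A_0$.

We construct levels $-R^2=b_0<c_1<b_1<\dots<c_l<b_l<R^2$. Given $b_{i-1}<c_i$, let $B_i^\rho$ be the union of the closed $\rho$-balls about the critical points of value $c_i$. Choose $\rho_i>0$ so small that the balls of radius $2\rho_i$ are disjoint geodesic discs, lie in $\{b_{i-1}<f<R^2\}$, and contain no critical points other than their centers. On $B_i^{\rho_i/2}\setminus\operatorname{int}B_i^{\rho_i/4}$ we have $|\operatorname{grad}f|\ge\eta_i>0$. A trajectory that passes from outside $B_i^{\rho_i/2}$ into $B_i^{\rho_i/4}$ has length at least $\rho_i/4$ in this shell, and along a gradient line $f$ drops at the rate $|\operatorname{grad}f|$ per unit length, so it loses at least $\eta_i\rho_i/4$ in $f$. Choose $0<\delta_i<\eta_i\rho_i/8$ with $b_{i-1}<c_i-\delta_i$, $c_i+\delta_i<R^2$, and no critical value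 other than $c_i$ in $[c_i-\delta_i,c_i+\delta_i]$. Put $b_i=c_i+\delta_i$.

Let $O_i=X^{b_i}\setminus B_i^{\rho_i/2}$, an open subset of $X^{b_i}$ containing $X^{b_{i-1}}$. A trajectory starting in $O_i$ at a level $\ge c_i-\delta_i$ cannot enter $B_i^{\rho_i/4}$ before $f$ has dropped by more than $2\delta_i$. So while it is above the level $c_i-\delta_i$ it stays where $|\operatorname{grad}f|$ is bounded below, and it reaches that level in finite time. Since $[b_{i-1},c_i-\delta_i]$ contains no critical value, it then reaches the regular level $b_{i-1}$. Stopping there defines a continuous map $r_i:O_i\to X^{b_{i-1}}$, homotopic to the inclusion into $X$ along trajectories, rel $X^{b_{i-1}}$. In the same way we get $r_{l+1}:X\to X^{b_l}$.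

For $z\in X$ put $z_l=r_{l+1}(z)$, and $z_{j-1}=r_j(z_j)$ as long as $z_j\in O_j$. Let $Y_j=X^{b_j}\setminus\operatorname{int}B_j^{\rho_j}$, a closed subset of $O_j$. Define
\begin{align*}
A_i&=\{z:\ z_j\in Y_j\text{ for }l\ge j>i,\ \ z_i\in B_i^{\rho_i}\},\\
U_i&=\{z:\ z_j\in O_j\text{ for }l\ge j>i,\ \ z_i\in\operatorname{int}B_i^{2\rho_i}\},
\end{align*}
with the condition on $z_i$ omitted for $i=0$. By descending induction on $j$, the $A_i$ are closed and the $U_i$ are open. Each $z_j\in X^{b_j}$ lies in $B_j^{\rho_j}$ or in $Y_j$, so the $A_i$ cover $X$. Points of $X_0$ lie in every $Y_j$ and are fixed by every $r_j$, so $X_0\subset A_0$. The inclusion of $U_i$ is homotopic rel $U_i\cap X_0$ to $z\mapsto z_i$. For $i=0$ this map takes values in $X_0$. For $i\ge1$ it takes values in a finite disjoint union of open discs in $X$, which contracts in $X$ to the set of centers and then, $X$ being path connected, to one point.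
\end{proof}

For $E=M$ we have $X=M$ and $X_0=\emptyset$, so $U_0=\emptyset$ and $U_1,\dots,U_l$ give $\mathrm{cat}(M)\le l-1$. This is \eqref{eq:LS}. When $E^-\ne0$ the argument breaks down at one place: the sets $U_i\cap M$, $i\ge1$, are still contractible in $M$ (compose with $\pi$), but $U_0\cap M$ is only known to deform into $X_0$, which surjects onto $M$. What $U_0$ does give is the vanishing of one extra factor, the suspension coordinate. To have such a coordinate we make $E^-$ trivial.

\subsection{Making $E^-$ trivial}

Choose a bundle $F$ with a fiber metric such that $E^-\oplus F$ is trivial of rank $n\ge1$. Since $f-Q$ has compact support, there is a smooth compactly supported $\lambda:[0,\infty)\to[0,1]$ with $\lambda=1$ on $[0,1]$ and $|\lambda'|\max|f-Q|<2$. On $E\oplus F$ put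
\[
f'(e,v)=Q(e)-|v|^2+\lambda(|v|)\,(f-Q)(e).
\]
This function is quadratic at infinity. For $v\ne0$ its radial derivative along $F$ is $-2|v|+\lambda'(|v|)(f-Q)(e)$. This equals $-2|v|$ for $|v|\le1$ and is negative for $|v|\ge1$ by the choice of $\lambda$. Near $v=0$ we have $f'=f-|v|^2$. So $f'$ has as many critical points as $f$. Replacing $f$ by $f'$ and orthonormalizing a global frame, we assume from now on that $E^-=M\times\mathbf R^n$ with the standard metric and $n\ge1$.

Let $D^n$ be the disc of radius $R$. Setting $y=0$ embeds $M\times(D^n,S^{n-1})$ in $(X,X_0)$. On $X_0$ we have $|x|\ge R$, so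
\[
\Theta:(X,X_0)\to(D^n,S^{n-1}),\qquad\Theta(x,y)=Rx/\max(|x|,R),
\]
is a map of pairs, and on $M\times D^n$ it is the projection.

\subsection{Proof of Theorem~\ref{thm:C}(i)}

Let $\bar\Theta:X\to S^n=D^n/S^{n-1}$ be induced by $\Theta$. By Lemma~\ref{lem:cover} and (F5) there is a homotopy $\bar\Theta_\tau$ starting at $\bar\Theta$ with $\bar\Theta_\tau(X_0)=*$ and $\bar\Theta_1(A_0)=*$, and for $1\le i\le l$ there are homotopies $\pi^i_\tau:X\to M$ starting at $\pi$ with $\pi^i_1(A_i)=*$ (contract $U_i$ to a point over the base point of $M$). On $M\times D^n$ consider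
\[
z\longmapsto\bar\Theta_\tau(z)\wedge\pi^1_\tau(z)\wedge\dots\wedge\pi^l_\tau(z)\in S^n\wedge M^{\wedge l}.
\]
It sends $M\times S^{n-1}$ to $*$ for all $\tau$ and is constant for $\tau=1$, since the $A_i$ cover $X$. So its value at $\tau=0$ induces a null-homotopic map $S^n\wedge M_+\to S^n\wedge M^{\wedge l}$.

If $l=0$, this is the projection $S^n\wedge M_+\to S^n$, which has a section and so is essential. Hence $k\ge l\ge1$, and the map is $\Sigma^n\bar\Delta_l\circ\Sigma^n\epsilon$, where $\epsilon:M_+\to M$ is the identity on $M$. Apply (F2) to the pair $(\Sigma^nM_+,S^n)$, where $S^n=\Sigma^n\{+,*\}$ and the quotient map is $\Sigma^n\epsilon$. It follows that $\Sigma^n\bar\Delta_l$ factors through $\partial:\Sigma^nM\to S^{n+1}$. The next map $S^{n+1}\to\Sigma^{n+1}M_+$ has a left homotopy inverse, induced by $M_+\to S^0$, and its composite with $\partial$ is null. So $\partial\simeq*$ and $\Sigma^n\bar\Delta_l\simeq*$. Finally $\bar\Delta_k=(1\wedge\dots\wedge1\wedge\bar\Delta_{k-l+1})\circ\bar\Delta_l$, so $\Sigma^n\bar\Delta_k\simeq*$; the same factorization applies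 to any larger $k$. Taking $k=\widetilde{\mathrm{crit}}(M)$ gives $\sigma(M)\le k-1$. \qed

\subsection{Proof of Theorem~\ref{thm:C}(ii)}

Recall that for local systems $\mathcal A,\mathcal A'$ on $X$ and open sets $U,U'$ there is a natural cup product $H^i(X,U;\mathcal A)\otimes H^j(X,U';\mathcal A')\to H^{i+j}(X,U\cup U';\mathcal A\otimes\mathcal A')$. Let $\tau_0$ generate $H^n(D^n,S^{n-1};\mathbf Z)$ and put $\tau=\Theta^*\tau_0$. The map $u\mapsto\tau\cup\pi^*u$ from $H^j(M;\mathcal A)$ to $H^{n+j}(X,X_0;\pi^*\mathcal A)$ is injective, because after restriction to $M\times(D^n,S^{n-1})$ it becomes the suspension isomorphism $u\mapsto\tau_0\times u$.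

Let $u_1,\dots,u_l$ be classes of positive degree on $M$. The inclusion $(U_0,X_0)\to(X,X_0)$ deforms into $(X_0,X_0)$, so $\tau$ vanishes in $H^n(U_0,X_0)$ and, by the exact sequence of the triple, lifts to $H^n(X,U_0)$. The inclusion $U_i\to X$ factors up to homotopy through a point, so $\pi^*u_i$ vanishes on $U_i$ and lifts to $H^*(X,U_i)$. The product of the lifts lies in $H^*(X,U_0\cup\dots\cup U_l)=H^*(X,X)=0$ and maps to $\tau\cup\pi^*(u_1\cdots u_l)$. So every product of $l$ classes of positive degree vanishes. A nonzero product of $s$ such classes therefore forces $s<l$, and $k\ge l\ge s+1$. \qed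

\subsection{Proof of Theorem~\ref{thm:C}(iii)}

Let $d=\dim M$. If $\mathrm{cat}(M)=0$, use $k\ge1$ from (i). If $\mathrm{cat}(M)=1$, then $M$ is not a point, so $d\ge1$, and (ii) applies to the generator of $H^d(M;\mathbf Z/2)$ with $s=1$. Let $\mathrm{cat}(M)=2$. Then $M$ is neither a point nor a circle, so $d\ge2$, and by (ii) it suffices to find a nonzero product of two classes of positive degree. Let $G=\pi_1(M)$.

\emph{$G$ is not free.} Here local coefficients are needed. By the Stallings--Swan theorem, a group of cohomological dimension $\le1$ is free. If $H^2(G;\mathcal A)$ vanished for all modules $\mathcal A$, so would $H^j(G;\mathcal A)$ for all $j\ge2$: embedding $\mathcal A$ in a coinduced module $\mathcal A'$, which has no cohomology in positive degrees, gives $H^{j+1}(G;\mathcal A)\cong H^j(G;\mathcal A'/\mathcal A)$ for $j\ge1$. So $H^2(G;\mathcal A)\ne0$ for some $\mathcal A$. Let $I\subset\mathbf ZG$ be the augmentation ideal and $\beta\in H^1(G;I)=\mathrm{Ext}^1_{\mathbf ZG}(\mathbf Z,I)$ the class of $0\to I\to\mathbf ZG\to\mathbf Z\to0$. Tensoring this sequence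 over $\mathbf Z$ with $I$, with the diagonal action, gives $0\to I\otimes I\to\mathbf ZG\otimes I\to I\to0$, whose connecting homomorphism is, up to sign, the cup product with $\beta$. Hence $\pm\beta^2\in H^2(G;I\otimes I)$ is the class of the spliced sequence
\[
0\to I\otimes I\to\mathbf ZG\otimes I\to\mathbf ZG\to\mathbf Z\to0 .
\]
Both middle terms are free, since $I$ is free abelian. So the sequence is the beginning of a free resolution of $\mathbf Z$, and every class in $H^2(G;\mathcal A)$ is represented by a homomorphism $I\otimes I\to\mathcal A$, that is, it is the image of $\pm\beta^2$ under such a homomorphism. Therefore $\beta^2\ne0$. A classifying space $BG$ is obtained from $M$ by attaching cells of dimension $\ge3$, so $H^2(BG;\cdot)\to H^2(M;\cdot)$ is injective, and $\beta^2\ne0$ on $M$.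

\emph{$G$ is free.} If $H^i(M;\mathbf Z/2)\ne0$ for some $0<i<d$, Poincar\'e duality mod $2$ gives a nonzero product of classes of degrees $i$ and $d-i$. Otherwise $\mathrm{Hom}(G,\mathbf Z/2)=H^1(M;\mathbf Z/2)=0$. A nontrivial free group maps onto $\mathbf Z/2$, so $G=1$ and $M$ is orientable. If $H_i(M;\mathbf Z)\ne0$ for some $0<i<d$, this finitely generated group has a nonzero reduction modulo some prime $p$, so $H^i(M;\mathbf F_p)\ne0$, and duality over $\mathbf F_p$ gives a nonzero product. In the remaining case $M$ is a simply connected homology sphere, hence homotopy equivalent to $S^d$, and $\mathrm{cat}(M)=1$, contrary to the assumption. \qed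

\section{The manifolds $M_\gamma$}\label{sec:M}

Fix $t\ge4$ and a smooth pointed representative $\gamma:S^t\to S^3$, $\gamma(*)=1$, and write $M=M_\gamma$. Write points of $S^{t+1}\subset\mathbf R^{t+1}\times\mathbf R$ as $(z',H)$. Let $o_\pm$ be the poles $H=\pm1$, let $D_\pm=\{\pm H\ge0\}$ and $U_\pm=S^{t+1}\setminus\{o_\mp\}$. Then $M$ is obtained from $U_+\times S^2$ and $U_-\times S^2$ by identifying $(z,v)$ in the first with $(z,\rho(\gamma(z'/|z'|))v)$ in the second.

\subsection{Cells and cohomology}

Fix $v_0\in S^2$ as base point. The map $\eta:S^3\to S^2$, $\eta(s)=\rho(s)v_0$, is the Hopf map, and its mapping cone $C_\eta$ is $\mathbf CP^2$. Put $\alpha=\eta\circ\gamma$. The projection $D_-\times S^2\to S^2$ is a homotopy equivalence, $D_+\times S^2$ is the union of $D_+\times v_0$ and a $(t+3)$-cell, and $D_+\times v_0$ is attached along $u\mapsto(u,\alpha(u))$. Hence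
\begin{equation}\label{eq:cells}
M\simeq C_\alpha\cup e^{t+3},\qquad C_\alpha=S^2\cup_\alpha e^{t+1}.
\end{equation}
So $M$ is simply connected, with cohomology $\mathbf Z$ in degrees $0,2,t+1,t+3$ and zero otherwise. Let $x\in H^2(M)$ and $y\in H^{t+1}(M)$ be generators. By Poincar\'e duality $xy$ generates $H^{t+3}(M)$, and Theorem~\ref{thm:C}(ii) gives
\begin{equation}\label{eq:ge3}
\widetilde{\mathrm{crit}}(M_\gamma)\ge3 .
\end{equation}

\subsection{A Morse function with four critical points}

Section~\ref{sec:three} requires explicit stable manifolds, so we construct a function $h$ together with a vector field $\zeta$ along which it increases. On $U_\pm$ put $w_\pm=z'/\sqrt{1\pm H}$. Then $|w_\pm|^2=1\mp H$, so $w_\pm$ is a chart onto the open ball of radius $\sqrt2$, in which $H=\pm(1-|w_\pm|^2)$ and $D_\pm$ is the unit ball. Let $\ell:S^2\to[-1,1]$ be the height function with minimum at $v_0$. The same formula gives charts $b$ with $\ell=-1+|b|^2$ around $v_0$ and $\ell=1-|b|^2$ around $-v_0$. Patching the fields $b$ and $-b$ by a partition of unity gives a field $\zeta_0$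 on $S^2$ with $\zeta_0\ell>0$ off $\pm v_0$, equal to $b$ near $v_0$ and to $-b$ near $-v_0$.

Let $\chi:[0,\infty)\to[0,1]$ be smooth, equal to $1$ on an interval $[0,r_\chi]$ and supported in $[0,1/\sqrt2\,]$. Choose $\delta\in(0,\frac14)$ with $\delta\max|\chi'|<2r_\chi$ and put
\[
h=H+\delta\,\chi(|w_\pm|)\,\ell\quad\text{on }D_\pm\times S^2 .
\]
Then $h=H$ where $|H|<\frac12$, so $h$ is smooth, and $|h|\le1+\delta$. Let $\zeta_\pm=(\mp w_\pm,\zeta_0)$ on $U_\pm\times S^2$. On $\{\pm H>-\frac12\}$,
\[
\zeta_\pm h=2|w_\pm|^2\mp\delta\,\chi'(|w_\pm|)\,|w_\pm|\,\ell+\delta\,\chi(|w_\pm|)\,\zeta_0\ell .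
\]
Where $\chi'\ne0$ we have $|w_\pm|\ge r_\chi$, and the first term dominates the second. So $\zeta_\pm h>0$ except where $w_\pm=0$ and $v=\pm v_0$, the two signs being independent. Let $\phi:\mathbf R\to[0,1]$ be smooth, $0$ on $(-\infty,-\frac18]$ and $1$ on $[-\frac1{16},\infty)$, and put $\zeta=(1-\phi(H))\zeta_-+\phi(H)\zeta_+$. For a zero $p$ of a vector field, the \emph{stable manifold} $W^s(p)$ and the \emph{unstable manifold} $W^u(p)$ consist of the points whose trajectory converges to $p$ in forward and in backward time, respectively.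

\begin{lemma}\label{lem:morse}
Put $\kappa=1-\delta$.
\begin{enumerate}
\item[(a)] $h$ has exactly four critical points $p_0=(o_-,v_0)$, $p_2=(o_-,-v_0)$, $p_{t+1}=(o_+,v_0)$, $p_{t+3}=(o_+,-v_0)$, with values $-1-\delta$, $-1+\delta$, $1-\delta$, $1+\delta$. Elsewhere $\zeta h>0$. Near $p_i$ there are coordinates $(a,b)\in\mathbf R^i\times\mathbf R^{t+3-i}$ in which $h=h(p_i)-|a|^2+|b|^2$ and $\zeta=(-a,b)$.
\item[(b)] $M_2:=\{h\le0\}=D_-\times S^2$, and $p_0\in M_0:=\{h\le-1\}\subset M_2$.
\item[(c)] $W^s_\zeta(p_0)=\{p_0\}$, $W^s_\zeta(p_0)\cup W^s_\zeta(p_2)=o_-\times S^2$, and $W^s_\zeta(p_{t+1})\cap\{h\ge0\}=D_+\times v_0$.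
\item[(d)] There is a diffeomorphism $e:D^{t+1}\to D_+\times v_0$ with $h(e(v))=\kappa(1-|v|^2)$ and $e(u)=(u,\alpha(u))\in D_-\times S^2$ for $u\in S^t$.
\end{enumerate}
In particular $\mathrm{crit}(M_\gamma)\le4$.
\end{lemma}

\begin{proof}
(a) Positivity of $\zeta h$ was shown above. Near the four points $\chi=1$, so $h=\pm(1-|w_\pm|^2)+\delta\ell$; insert the charts for $\ell$ and rescale them by $\sqrt\delta$, which does not change a linear vector field.
(b) Where $\pm H\ge\frac12$ we have $\pm h\ge\frac12-\delta>0$, and elsewhere $h=H$.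
(c) Since $\zeta_\pm H=2|w_\pm|^2$, $H$ is nondecreasing along $\zeta$, so a trajectory converging to $p_0$ or $p_2$ lies in $o_-\times S^2$. There $\zeta=\zeta_0$, which fixes $v_0$ and carries all other points to $-v_0$. The set $\{h\ge0\}=D_+\times S^2$ is forward invariant, on it $\zeta=(-w_+,\zeta_0)$, and the only trajectory of $\zeta_0$ converging to $v_0$ is the constant one.
(d) On $D_+\times v_0$ we have $h=1-|w_+|^2-\delta\chi(|w_+|)$ and $\zeta=-w_+$. So $h$ is a function of $|w_+|$ with negative derivative on $(0,1]$, equal to $\kappa-|w_+|^2$ near $0$ and to $0$ at $|w_+|=1$. Let $e^{-1}$ be the radial map with $|v|=\sqrt{1-h/\kappa}$; near $0$ it is $v=w_+/\sqrt\kappa$.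
\end{proof}

\section{The triple reduced diagonal}\label{sec:diag}

Since $H^4(M)=0$ we have $x^2=0$, and ordinary cup products cannot give more than $\mathrm{cat}(M)\ge2$. The reduced diagonal $\bar\Delta_3$ is the map that induces triple products, and it can be essential even though they vanish. We compute it in two stages: the double diagonal on the $(t+1)$-cell yields an element $\theta\in\pi_{t+1}(S^4)$, and the relation $xy\ne0$ transports it to the top cell. In this section $M$ denotes the CW complex \eqref{eq:cells}.

\begin{proposition}\label{prop:diag}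
Let $N\ge0$. If $\Sigma^N\bar\Delta_3:\Sigma^NM\to\Sigma^NM^{\wedge3}$ is null-homotopic, then $2\Sigma^{N+3}\gamma=0$ in $\pi_{N+t+3}(S^{N+6})$.
\end{proposition}

\begin{proof}
\emph{Step 1: the element $\theta$.} For $\alpha=\eta$ the double diagonal records that $x^2$ generates $H^4(\mathbf CP^2)$. We compare $C_\alpha$ with $C_\eta$ through $\gamma$, and for this the deformation of the diagonal must be natural. Write points of the reduced cone in $C_\alpha=S^2\cup_\alpha CS^t$ as $[s,u]$, with $[0,u]=[s,*]=*$ and $[1,u]=\alpha(u)$. Let $(a_\tau,b_\tau)$ be the linear homotopy from $(s,s)$ to $(\min(2s,1),\max(2s-1,0))$; it fixes $s=0$ and $s=1$. The homotopy $[s,u]\mapsto[a_\tau(s),u]\wedge[b_\tau(s),u]$ deforms $\bar\Delta_2:C_\alpha\to C_\alpha\wedge C_\alpha$ rel $S^2$ to a map $D_\alpha:C_\alpha\to S^2\wedge C_\alpha$ that is the reduced diagonal on $S^2$ and satisfies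
\[
D_\alpha[s,u]=*\quad(s\le\tfrac12),\qquad D_\alpha[s,u]=\alpha(u)\wedge[2s-1,u]\quad(s\ge\tfrac12).
\]
Fix a pointed null-homotopy $T_\tau:S^2\to S^2\wedge S^2=S^4$ of the reduced diagonal of $S^2$, with $T_1=*$. For $0\le\varsigma\le1$ consider the map that is $T_\varsigma$ on $S^2$ and sends $[s,u]$ to $D_\alpha[(1+\varsigma)s,u]$ if $(1+\varsigma)s\le1$ and to $T_{(1+\varsigma)s-1}(\alpha(u))$ otherwise. This is a homotopy from $D_\alpha$ to a map $D'_\alpha$ that is constant on $S^2$, and so induces $\Phi_\alpha:S^{t+1}=C_\alpha/S^2\to S^2\wedge C_\alpha$. The same formulas with $\eta$ in place of $\alpha$ define $D_\eta$, $D'_\eta$ and $\Phi_\eta:S^4\to S^2\wedge C_\eta$.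

Let $F:C_\alpha\to C_\eta$ be the identity on $S^2$ and $F[s,u]=[s,\gamma(u)]$. The formulas give $(1\wedge F)D'_\alpha=D'_\eta F$, and $F$ induces $\Sigma\gamma$ on the quotients by $S^2$, so
\[
(1\wedge F)\circ\Phi_\alpha=\Phi_\eta\circ\Sigma\gamma .
\]
Let $i:S^4\to S^2\wedge C_\alpha=S^4\cup e^{t+3}$ and $j:S^4\to S^2\wedge C_\eta=S^4\cup e^6$ be the inclusions, so that $(1\wedge F)i=j$. By (F1), $\Phi_\alpha=i\circ\theta$ for some $\theta\in\pi_{t+1}(S^4)$, and $\Phi_\eta$ is a multiple of $j$. The multiple is read off in $H^4$: for a generator $x_0$ of $H^2(\mathbf CP^2)$, the diagonal pulls $x_0\times x_0$ back to the generator $x_0^2$, so $\Phi_\eta=\pm j$. With (F3) we get $j\circ\theta=\pm j\circ\Sigma\gamma$.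

The map $j$ has no left inverse, but it has one up to a factor $2$. The attaching map $\Sigma^2\eta$ of the $6$-cell is a suspension in $\pi_5(S^4)=\mathbf Z/2$, so $(2\iota_4)\circ\Sigma^2\eta=2\Sigma^2\eta=0$, and $2\iota_4$ extends to $r:S^4\cup e^6\to S^4$ with $r\circ j=2\iota_4$. Hence $(2\iota_4)\circ\theta=\pm(2\iota_4)\circ\Sigma\gamma$. After one suspension (F3) applies to both sides and gives
\begin{equation}\label{eq:theta}
2\Sigma\theta=\pm2\Sigma^2\gamma .
\end{equation}

\emph{Step 2: factoring $\bar\Delta_3$.} Let $P:M\to M/S^2$ and $P':M\to M/C_\alpha=S^{t+3}$ be the quotient maps, and let $i_4:S^4\to M\wedge M$, $i_6:S^6\to M^{\wedge3}$ be the inclusions of the bottom cells. Since $M\wedge M$ is $3$-connected, $\bar\Delta_2|_{S^2}$ is null, and by (F2) $\bar\Delta_2\simeq\Phi\circ P$ for some $\Phi:M/S^2\to M\wedge M$. The restriction of $\Phi$ to $S^{t+1}=C_\alpha/S^2$ and the map $i_4\circ\theta$ both pull back along $C_\alpha\to C_\alpha/S^2$ to maps homotopic to $\bar\Delta_2|_{C_\alpha}$. By (F2) they differ by the action of $[\Sigma S^2,M\wedge M]=\pi_3(M\wedge M)=0$.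 So $\Phi|_{S^{t+1}}\simeq i_4\circ\theta$.

Now $\bar\Delta_3=(\bar\Delta_2\wedge1)\bar\Delta_2\simeq(\Phi\wedge1)(P\wedge1)\bar\Delta_2$. The complex $(M/S^2)\wedge M$ has bottom cell $S^{t+1}\wedge S^2=S^{t+3}$, and its other cells have dimension at least $\min(t+5,2t+2)=t+5$. By (F1), $(P\wedge1)\bar\Delta_2$ deforms to a map $M\to S^{t+3}$. It pulls a generator of $H^{t+3}$ back to $\pm yx$, which is a generator. By Hopf's theorem, maps from a $(t+3)$-dimensional complex to $S^{t+3}$ are classified by this class, so the map is homotopic to $(\pm\iota_{t+3})\circ P'$. On $S^{t+1}\wedge S^2$ the map $\Phi\wedge1$ is $i_6\circ\Sigma^2\theta$. Therefore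
\begin{equation}\label{eq:delta3}
\bar\Delta_3\simeq i_6\circ(\pm\Sigma^2\theta)\circ P' .
\end{equation}

\emph{Step 3: the indeterminacy has order $2$.} Suppose $\Sigma^N\bar\Delta_3\simeq*$, and put $Z=\Sigma^NM^{\wedge3}$, $i_Z=\Sigma^Ni_6$. The complex $Z$ is $S^{N+6}$ with cells of dimension $\ge N+t+5$ attached. By \eqref{eq:delta3} and (F2) for the pair $(\Sigma^NM,\Sigma^NC_\alpha)$,
\[
\pm\,i_Z\circ\Sigma^{N+2}\theta=G\circ\partial,\qquad S^{N+t+3}\xrightarrow{\ \partial\ }\Sigma^{N+1}C_\alpha=S^{N+3}\cup e^{N+t+2}\xrightarrow{\ G\ }Z ,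
\]
for some $G$. Since $Z$ is $(N+5)$-connected, $G$ is null on $S^{N+3}$ and factors through the quotient $S^{N+t+2}$. So $G\circ\partial=G'\circ\epsilon$ with $\epsilon\in\pi_{N+t+3}(S^{N+t+2})=\mathbf Z/2$, and $2(G'\circ\epsilon)=G'\circ2\epsilon=0$. With \eqref{eq:theta} this gives $i_Z\circ(2\Sigma^{N+3}\gamma)=0$. By (F1), $i_Z$ is injective on $\pi_{N+t+3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(a) and (c)]
(a) Suppose $\mathrm{cat}(M_\gamma)\le2$. Cover the manifold by three open sets $U_i$ contractible in it, and shrink them to a closed cover $A_i\subset U_i$. By (F5) the identity is homotopic to maps $g_i$ with $g_i(A_i)=*$. Then $\bar\Delta_3$ is freely homotopic to $z\mapsto g_1(z)\wedge g_2(z)\wedge g_3(z)$, which is constant. Since the target is simply connected, $\bar\Delta_3$ is null-homotopic as a pointed map, and Proposition~\ref{prop:diag} with $N=0$ gives $2\Sigma^3\gamma=0$. So under the hypothesis of (a), $4\le\mathrm{cat}+1\le\mathrm{crit}\le4$ by \eqref{eq:LS} and Lemma~\ref{lem:morse}.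

(c) If $2\Sigma^\infty\gamma\ne0$, then $2\Sigma^{N+3}\gamma\ne0$ for all $N\ge0$. So (a) applies, and $\bar\Delta_3$ is not stably trivial. Theorem~\ref{thm:C}(i) gives $4\le\widetilde{\mathrm{crit}}\le\mathrm{crit}=4$.
\end{proof}

\section{Merging two critical points on one level}\label{sec:fusion}

\begin{lemma}\label{lem:fusion}
Let $f$ be a smooth function on a $d$-manifold $E$, $d\ge4$. Let $p\ne q$ be nondegenerate critical points on the level $f=0$, of indices different from $0$ and $d$. Suppose that there are no other critical points on this level and that $V=f^{-1}(0)\setminus\{p,q\}$ is connected. Then $f$ can be changed on a compact set that contains no critical points other than $p,q$, so that $p$ and $q$ are replaced by a single critical point.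
\end{lemma}

A function of the form $\varrho(s)\bar f(u)$ in polar coordinates $su$, with $\varrho,\varrho'>0$, has no critical point off the origin if $0$ is a regular value of $\bar f$: either $\bar f(u)\ne0$ and the radial derivative is nonzero, or $\bar f(u)=0$ and the angular derivative is nonzero. So we look for a ball $B$ containing $p$ and $q$ near whose boundary $f$ has roughly this form. This means an outward vector field $Z$ such that $Zf$ is a positive multiple of $f$. Near $p$ and $q$ the Euler field of a Morse chart has this property, and so does a suitable field on a thin tube around an arc in $V$. The hypotheses on the indices, on $V$ and on $d$ are used to find an embedded arc; a critical point of index $0$ or $d$ is an isolated point of its level.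

\begin{proof}
\emph{Step 1: a chart along an arc.} Let $B_r(z)$ denote open balls in $\mathbf R^d$, $B_r=B_r(0)$. By the Morse lemma and rescaling there are charts $c_p,c_q:B_4\to E$ centered at $p,q$, with disjoint images, in which $f$ is a nondegenerate quadratic form. Both forms are indefinite, so after rotations they vanish on the $e_1$-axis. In each chart $V$ is a cone $\{su:0<s<4,\ u\in S^{d-1},\ f(c(u))=0\}$. A diffeomorphism $(0,4)\to(\frac72,4)$ that is the identity near $4$, applied radially in both cones, identifies $V$ with $V^\circ=V\setminus(c_p(\bar B_{7/2})\cup c_q(\bar B_{7/2}))$. So $V^\circ$ is a connected manifold of dimension $d-1\ge3$, in which a generic smooth path is embedded. Hence there are $T>8$ and a smooth embedded arc $A:[0,T]\to f^{-1}(0)$ with $A(\tau)=c_p(\tau e_1)$ for $\tau\le\frac72$, $A(\tau)=c_q((\tau-T)e_1)$ for $\tau\ge T-\frac72$, and $A(\tau)\in V^\circ$ in between.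

Choose a Riemannian metric on $E$ that is the flat metric of the charts on $c_p(B_{7/2})$ and $c_q(B_{7/2})$. Choose vector fields $\nu_2,\dots,\nu_d$ along $A$ that complete $A'$ to a frame and equal $(c_p)_*e_j$ for $\tau\le3$ and $(c_q)_*e_j$ for $\tau\ge T-3$. Since $GL_{d-1}(\mathbf R)$ has two components, they exist after composing $c_q$ with the reflection $e_2\mapsto-e_2$ if necessary. Write points of $\mathbf R^d$ as $(\tau,v)$, $v\in\mathbf R^{d-1}$. For $0<r_1<\frac12$ let $\mathcal N$ be the union of $B_2(0)$, $B_2(Te_1)$ and the tube $\{1\le\tau\le T-1,\ |v|<r_1\}$; it is open. Define $\Omega:\mathcal N\to E$ by $c_p$ on $B_2(0)$, by $c_q(\cdot-Te_1)$ on $B_2(Te_1)$, and by $\exp_{A(\tau)}\big(\sum v_j\nu_j(\tau)\big)$ on the tube. For $\tau\le3$ the last formula equals $c_p(\tau,v)$ because the metric is flat there, and for $\tau\ge T-3$ it equals $c_q(\tau-T,v)$, so the definitions agree. For small $r_1$ the tube is embedded, its image contains no critical point, and the image of its part over $[3,T-3]$ misses $c_p(\bar B_2)\cup c_q(\bar B_2)$, from which $A([3,T-3])$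 has positive distance. Then $\Omega$ is an embedding. From now on we work in $\mathcal N$, write $f$ for $f\circ\Omega$, and have $p=0$, $q=Te_1$ as the only critical points.

\emph{Step 2: the vector fields.} The Euler fields $Z_p(z)=z$ on $B_2(0)$ and $Z_q(z)=z-Te_1$ on $B_2(Te_1)$ satisfy $Z_pf=2f$, $Z_qf=2f$. On the axis of the tube $f(\tau,0)=0$ and $df\ne0$, so $\nabla_vf\ne0$ there and, after decreasing $r_1$, on the whole tube. Let $Z_0=\sum v_j\partial_{v_j}$, $Y=\nabla_vf/|\nabla_vf|^2$, and
\[
Z_T=Z_0+(f-Z_0f)\,Y .
\]
Since $Yf=1$, $Z_Tf=f$; also $Z_T\tau=0$. Both $f$ and $Z_0f$ equal $\nabla_vf(\tau,0)\cdot v+O(|v|^2)$, so $f-Z_0f=O(|v|^2)$ and $Z_T|v|^2=2|v|^2+O(|v|^3)$, uniformly in $\tau$. Fix $0<r_0<\min(\frac14,r_1)$ with $Z_T|v|>0$ for $0<|v|\le r_0$.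

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (0.917,0.4) arc (23.6:336.4:1);
\draw[thick] (5.083,0.4) arc (156.4:-156.4:1);
\draw[thick] (0.917,0.4) .. controls (0.947,0.331) and (0.97,0.2) .. (1.05,0.2) -- (4.95,0.2) .. controls (5.03,0.2) and (5.053,0.331) .. (5.083,0.4);
\draw[thick] (0.917,-0.4) .. controls (0.947,-0.331) and (0.97,-0.2) .. (1.05,-0.2) -- (4.95,-0.2) .. controls (5.03,-0.2) and (5.053,-0.331) .. (5.083,-0.4);
\draw[dashed] (0,0) -- (6,0);
\fill (0,0) circle (0.04) node[below left] {$p$};
\fill (6,0) circle (0.04) node[below right] {$q$};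
\foreach \a in {60,120,180,240,300} \draw[->] (\a:1) -- (\a:1.35);
\foreach \a in {120,60,0,-60,-120} \draw[->,shift={(6,0)}] (\a:1) -- (\a:1.35);
\foreach \s in {2.2,3,3.8} {\draw[->] (\s,0.2) -- (\s,0.55); \draw[->] (\s,-0.2) -- (\s,-0.55);}
\end{tikzpicture}
\caption{The ball $B$ containing the critical points $p$ and $q$ (schematic). The dashed arc lies in the level $f=0$. The arrows show an outward field $Z$ along which the derivative of $f$ is a positive multiple of $f$: it is radial near $p$ and $q$ and tangent to the cross sections along the tube.}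
\label{fig:ball}
\end{figure}

\emph{Step 3: the ball} (Figure~\ref{fig:ball}). Let $\omega:[0,1]\to[r_0,1]$ be smooth and nondecreasing, equal to $r_0$ near $0$, with $\omega(s)=s$ for $s\ge2r_0$. Define $r:[-1,T+1]\to[0,1]$ by $r=\sqrt{1-\tau^2}$ on $[-1,0]$, $r=\omega(\sqrt{1-\tau^2})$ on $[0,1]$, $r=r_0$ on $[1,T-1]$, and $r(T-\tau)=r(\tau)$. It is smooth and positive on $(-1,T+1)$, and $r'\le0$ on $[0,T-1]$. Put
\[
B=\{(\tau,v):-1\le\tau\le T+1,\ |v|\le r(\tau)\}.
\]
Points of $B$ with $\tau\le1$ satisfy $\tau^2+|v|^2\le1+4r_0^2<4$, and those with $1\le\tau\le\frac74$ satisfy $\tau^2+|v|^2\le\frac{49}{16}+\frac1{16}<4$. So $B\cap\{\tau\le\frac74\}\subset B_2(0)$, symmetrically at $q$, and $B\subset\mathcal N$. Let $\vartheta:[-1,T+1]\to[-1,1]$ be a diffeomorphism with $\vartheta(\tau)=\tau$ for $\tau\le-\frac12$ and $\vartheta(\tau)=\tau-T$ for $\tau\ge T+\frac12$. The map $(\tau,v)\mapsto\big(\vartheta(\tau),\sqrt{1-\vartheta(\tau)^2}\,r(\tau)^{-1}v\big)$ is the identity for $\tau\le-\frac12$ and a translation for $\tau\ge T+\frac12$, and it is a diffeomorphism of $B$ onto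 the unit ball $D^d$.

Let $\phi(\tau)\in[0,1]$ be smooth, $0$ for $\tau\le\frac54$, $1$ on $[\frac74,T-\frac74]$, with $\phi(T-\tau)=\phi(\tau)$. Near $\partial B$ put $Z=(1-\phi)Z_p+\phi Z_T$ for $\tau\le T/2$ and $Z=(1-\phi)Z_q+\phi Z_T$ for $\tau\ge T/2$. Then $Zf=(2-\phi)f$. The field $Z$ points strictly outward along $\partial B$. For $\tau\le0$, $\partial B$ is part of the unit sphere and $Z=Z_p$. For $0\le\tau\le T/2$ the boundary is the zero set of $\ell_B=|v|-r(\tau)$, and on it $Z_p\ell_B=r-\tau r'>0$ where $\phi<1$, and $Z_T\ell_B=Z_T|v|>0$ where $\phi>0$, since there $|v|=r_0$. The reflection $\tau\mapsto T-\tau$ gives the same computation for $\tau\ge T/2$.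

\emph{Step 4: coning.} Let $\bar f=f|_{\partial B}$. At a point of $\partial B$ with $f=0$ we have $df(Z)=0$, $Z\notin T\partial B$ and $df\ne0$, so $d\bar f\ne0$: $0$ is a regular value of $\bar f$. The backward flow of $Z$ defines a collar of $\partial B$ in $B$. By uniqueness of collars, the diffeomorphism $D^d\cong B$ can be chosen so that in polar coordinates $su$ the field $Z$ is $\partial_s$ for $s\in[s_0,1]$, for some $s_0<1$. There $\partial_sf=(2-\phi)f$, so $f(su)=\Gamma(u,s)\bar f(u)$ with $\Gamma(u,s)=\exp\big(-\int_s^1(2-\phi)\big)$, and $\Gamma>0$, $\partial_s\Gamma>0$. Let $\varrho(s)=e^{-1/s^2}$, let $\mu(s)\in[0,1]$ be smooth and nondecreasing, $0$ for $s\le s_0$ and $1$ near $s=1$, and choose $c>0$ with $c\varrho\le\Gamma$ for $s\in[s_0,1]$. Replace $f$ on $B$ by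
\[
\tilde f(su)=\Lambda(u,s)\,\bar f(u),\qquad\Lambda=(1-\mu)\,c\varrho+\mu\,\Gamma .
\]
This function equals $f$ near $\partial B$, and it is smooth, with all derivatives vanishing at the origin. For $s>0$ we have $\Lambda>0$ and
\[
\partial_s\Lambda=(1-\mu)\,c\varrho'+\mu\,\partial_s\Gamma+\mu'\,(\Gamma-c\varrho)>0 .
\]
If $\bar f(u)\ne0$, then $\partial_s\tilde f\ne0$. If $\bar f(u)=0$, then $d_u\tilde f=\Lambda\,d\bar f\ne0$. So the origin is the only critical point in $B$.
\end{proof}

\section{Compressing the descending sphere}\label{sec:compress}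

In this section and the next, $\Sigma^n\gamma^\sharp\simeq*$. Suspending further if necessary, we take $n\ge2$. Let $D^n$ be a disc of any fixed radius, and with the notation of Lemma~\ref{lem:morse} put
\[
Y_2=M_2\times D^n\cup M\times S^{n-1}\ \supset\ Y_1=M_0\times D^n\cup M\times S^{n-1}.
\]
These sets model the sublevel sets of the stabilized function just above and just below $p_2$, and the map $\Psi_1$ below models the descending sphere of $p_{t+1}$.

\begin{lemma}\label{lem:compress}
The map $\Psi_1:\partial(D^{t+1}\times D^n)\to Y_2$, $\Psi_1(v,x)=(e(v),x)$, is homotopic in $Y_2$ to a map into $Y_1$.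
\end{lemma}

To see where the loop space comes from, view $\gamma$ as a family of based loops in $S^3$ parametrized by $S^{t-1}$. A point at time $\tau$ on a loop, paired with $x\in D^n$, maps into $Y_1$ for one of two reasons: the loop has returned to the base point, or $x\in S^{n-1}$. For a space $Y$ of loops, these points form
\[
Y^{(n)}=S^{n-1}\times CY\cup D^n\times Y\ \subset\ D^n\times CY ,
\]
where in this section $CY=\{[y,\tau]\}$ is the unreduced cone, collapsed at $\tau=0$, with $Y=\{\tau=1\}$. For $n=0$, $Y^{(0)}=Y$, and deforming the family into it rel boundary requires $\gamma^\sharp\simeq*$. For $n=1$, $Y^{(1)}$ is a cylinder $[-1,1]\times Y$ with a cone on each end, that is, the suspension of $Y$. In general, for a pointed CW complex $(Y,y_0)$, the subcomplex $S^{n-1}\times CY\cup D^n\times y_0$ of $Y^{(n)}$ is contractible: $CY$ deformation retracts onto the segment $Cy_0$, and $S^{n-1}\times Cy_0\cup D^n\times y_0$ deformation retracts onto $D^n\times y_0$. Collapsing it gives a homotopy equivalence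
\begin{equation}\label{eq:join}
Y^{(n)}\to(D^n\times Y)/(S^{n-1}\times Y\cup D^n\times y_0)=S^n\wedge Y=\Sigma^nY ,
\end{equation}
natural for pointed maps.

To have a CW complex of loops, recall the James construction $J=J(S^2)$, the free topological monoid on $S^2$ with the base point as unit. The words of length $\le j$ form a subcomplex $J_j$, with $J_1=S^2$ and $J_j/J_{j-1}=S^{2j}$. There is a weak equivalence $g:J\to\Omega S^3$ that sends the base point to the constant loop and whose adjoint restricts on $\Sigma J_1=S^3$ to a map homotopic to the identity. Choose a pointed map $\hat\gamma:S^{t-1}\to J$ with $g\hat\gamma\simeq\gamma^\sharp$. For $n\ge1$, $\Sigma^ng$ is a homology isomorphism of simply connected spaces, hence a weak equivalence, so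
\begin{equation}\label{eq:hat}
\Sigma^n\gamma^\sharp\simeq*\iff\Sigma^n\hat\gamma\simeq* .
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:compress}]
Let $\mathrm{ev}:CJ\to S^3$, $\mathrm{ev}[a,\tau]=g(a)(\tau)$; it sends the cone point and $J$ to $1$. Write $S^t=\Delta\cup\Delta'$ as a union of two discs and identify $\Delta'$ with $CS^{t-1}$, with the orientation chosen so that the map $\tilde\gamma$ equal to $\mathrm{ev}\circ C\hat\gamma$ on $\Delta'$ and to $1$ on $\Delta$ is homotopic to $\gamma$. Let $\iota:S^2\to M_2$, $\iota(v)=(o_-,v)$, so that $\iota\eta(1)=p_0\in M_0$.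

By Lemma~\ref{lem:morse}(d), contracting $D_-$ to $o_-$ and deforming $\gamma$ to $\tilde\gamma$ gives a homotopy in $M_2$ from $e|_{S^t}$ to $\iota\eta\tilde\gamma$. Extend it to a homotopy $e_\tau:D^{t+1}\to M$ from $e$ to a map $e'$. Then $(e_\tau(v),x)$ lies in $M_2\times D^n$ if $v\in S^t$ and in $M\times S^{n-1}$ if $x\in S^{n-1}$. So $\Psi_1$ is homotopic in $Y_2$ to $\Psi_2(v,x)=(e'(v),x)$. This map sends $D^{t+1}\times S^{n-1}$ into $M\times S^{n-1}$ and $\Delta\times D^n$ into $p_0\times D^n$, both in $Y_1$. It remains to deform $\Psi_2$ on the disc $\Delta'\times D^n$ into $Y_1$ rel boundary.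

With the factors interchanged, this restriction is the composite of maps of pairs
\[
(D^n\times CS^{t-1},\partial)\xrightarrow{\ 1\times C\hat\gamma\ }(D^n\times CJ,\ J^{(n)})\xrightarrow{\ (x,\omega)\mapsto(\iota\eta\,\mathrm{ev}(\omega),\,x)\ }(Y_2,Y_1),
\]
where the second map sends $D^n\times J$ into $p_0\times D^n$ and $S^{n-1}\times CJ$ into $M\times S^{n-1}$. The boundary $\partial(D^n\times CS^{t-1})$ is $(S^{t-1})^{(n)}$, so by \eqref{eq:join} the boundary restriction of the first map corresponds to $\Sigma^n\hat\gamma$, which is null by \eqref{eq:hat}. Hence this restriction extends to a map of the disc $D^n\times CS^{t-1}$ into $J^{(n)}$. The extension and $1\times C\hat\gamma$ agree on the boundary and map to the contractible space $D^n\times CJ$, so they are homotopic rel boundary. Compose this homotopy with the second map.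
\end{proof}

\begin{remark}\label{rem:t3}
It is not enough that the attaching map $\alpha$ be stably trivial. Take $t=3$ and $\gamma=2\iota_3$ in the construction of Section~\ref{sec:M}. Then $\Sigma\alpha=2\Sigma\eta=0$. The map $F:C_\alpha\to\mathbf CP^2$ of Section~\ref{sec:diag} has degree $2$ on the $4$-cell, so $x^2=\pm2y$ and $x^3=\pm2xy\ne0$, and Theorem~\ref{thm:C}(ii) gives $\widetilde{\mathrm{crit}}\ge4$. Nor does $\Sigma^\infty\gamma=0$ formally imply that $\gamma^\sharp$ is stably trivial: the cells of $J$ above $J_1$ have to be taken into account, as is done in Section~\ref{sec:toda}.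
\end{remark}

\section{Three critical points}\label{sec:three}

We prove Theorem~\ref{thm:B}(b). By \eqref{eq:ge3} it suffices to construct a function with three critical points.

\subsection{The stabilized function}

Let $m=n+t$ and $E=M\times\mathbf R^n\times\mathbf R^m\ni(z,x,y)$, of dimension $d=2(n+t)+3$. Let $\lambda:[0,\infty)\to[0,1]$ be smooth, $1$ on $[0,1]$ and $0$ on $[4,\infty)$. Choose $\varepsilon>0$ with $\varepsilon(1+\delta)\max|\lambda'|<1$ and $\varepsilon(2+\delta)<1$, and put
\[
f_0=-|x|^2+|y|^2+\varepsilon\,\lambda(|x|^2+|y|^2)\,h(z),\qquad\xi=(\zeta,-x,y).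
\]
Outside a compact set $f_0=-|x|^2+|y|^2$. Since $\xi|x|^2=-2|x|^2$ and $\xi|y|^2=2|y|^2$,
\[
\xi f_0=\varepsilon\lambda\,\zeta h+2|x|^2(1-\varepsilon\lambda'h)+2|y|^2(1+\varepsilon\lambda'h).
\]
All three terms are nonnegative, and the sum vanishes only at the points $(p_i,0,0)$, which we again call $p_i$. They are critical points of $f_0$ with values $\varepsilon h(p_i)$. By Lemma~\ref{lem:morse}(a), rescaled by $\sqrt\varepsilon$, near $p_i$ there is a \emph{standard chart} $(a,b)\in\mathbf R^{n+i}\times\mathbf R^{d-n-i}$ with $f_0=f_0(p_i)-|a|^2+|b|^2$ and $\xi=(-a,b)$. So $p_i$ is nondegenerate of index $n+i$; in a box $|a|,|b|\le r$ the flow is $(e^{-\tau}a,e^\tau b)$, and $W^s(p_i)$, which lies below $p_i$, has dimension $n+i$.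

The levels of $f_0$ are not compact. The following lemma replaces compactness.

\begin{lemma}\label{lem:traj}
Let $\xi'$ be a vector field that equals $\xi$ outside a compact set $K'$ and satisfies $\xi'f_0>0$ off the critical points. Then $\xi'$ is complete. For compact $K$ and $a<b$, all pieces of trajectories that meet $K$ and lie in $f_0^{-1}[a,b]$ are contained in one compact set. In forward time a trajectory either converges to a critical point or $f_0\to+\infty$ along it; in backward time the same holds with $-\infty$.
\end{lemma}

\begin{proof}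
A trajectory with finite life would eventually stay outside $K'$ and follow the complete field $\xi$, which is impossible. Along $\xi$ the product $|x||y|$ is constant, so on the pieces in question it is bounded by its maximum on $K\cup K'$. Also $\big||y|^2-|x|^2\big|$ is bounded on them, since $|f_0-(|y|^2-|x|^2)|\le2\varepsilon$. The identity $(|x|^2+|y|^2)^2=(|y|^2-|x|^2)^2+4|x|^2|y|^2$ bounds $|x|$ and $|y|$. If $f_0$ is bounded above on a forward trajectory, the trajectory stays in a compact set, so its limit set is nonempty, connected and invariant, and $f_0$ is constant on it. It consists of critical points, which are isolated, so it is one point. Reverse time for the last statement.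
\end{proof}

Since $\xi'f_0>0$ on a regular level, the time at which a trajectory crosses it depends smoothly on the starting point. Put $p=p_2$, $q=p_{t+1}$, $X_a=\{f_0\le a\}$, $L_1=f_0^{-1}(-\varepsilon)$, $L=f_0^{-1}(0)$. The critical values and these levels are ordered as
\[
f_0(p_0)<-\varepsilon<f_0(p)<0<f_0(q)=\varepsilon\kappa<\varepsilon<f_0(p_{t+3}).
\]
Let $S_a=W^s(p)\cap L_1$, $S_R=W^u(p)\cap L$, $S_b=W^s(q)\cap L$. Each is obtained by flowing a small sphere in a standard chart through levels without critical points, so it is an embedded sphere; $\dim S_a=n+1$ and $\dim S_b=n+t$. A trajectory from $p$ to $q$ crosses $L$ in a point of $S_R\cap S_b$, so the aim is to separate these two spheres.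

\subsection{Separating the spheres}

Lemma~\ref{lem:compress} provides a homotopy in a sublevel set, and we need one in the level $L$. The variables $y$ make the stable manifolds of $p_0$ and $p$ so thin that the difference does not matter.

\begin{lemma}\label{lem:conn}
The pairs $(X_{-\varepsilon},L_1)$, $(L_1,L_1\setminus S_a)$ and $(X_0,L)$ are $(t+m)$-connected, and $L_1$ is connected.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:morse}(c), $W^s(p_0)=p_0\times\mathbf R^n\times0$ and $W^s(p_0)\cup W^s(p)=o_-\times S^2\times\mathbf R^n\times0$. These are closed submanifolds of codimension $t+3+m$ and $t+1+m$. They lie in $\{f_0\le f_0(p_0)\}$ and $\{f_0\le f_0(p)\}$, hence in the interiors of $X_{-\varepsilon}$ and $X_0$. For $j\le t+m$, a map $(D^j,S^{j-1})\to(X_{-\varepsilon},L_1)$ can by transversality be moved off the first rel $S^{j-1}$, and a map to $(X_0,L)$ off the second. By Lemma~\ref{lem:traj} every point of the complement flows to the boundary level, which gives a deformation retraction of the complement onto $L_1$ or $L$. For the middle pair, $S_a$ is a compact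 submanifold of $L_1$ of codimension $d-1-(n+1)=t+1+m$, and transversality suffices.

As $(X_{-\varepsilon},L_1)$ is $1$-connected, $L_1$ is connected if $X_{-\varepsilon}$ is. Since $2\varepsilon<1$, $f_0\le-5$ implies $|x|^2\ge4$, so $X_{-5}=\{|y|^2-|x|^2\le-5\}$. Shrinking $y$ retracts this set onto $M\times\{|x|^2\ge5\}$, which is connected because $n\ge2$. A point of $X_{-\varepsilon}$ with $x\ne0$ flows backward into $X_{-5}$, since $|x|\to\infty$ and $y\to0$. A point with $x=0$ can be joined to such a point: flow it backward into the interior of $X_{-\varepsilon}$ if it lies on $L_1$, and then move $x$ slightly.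
\end{proof}

\begin{lemma}\label{lem:slide}
There is a compactly supported isotopy of $L$ from the identity to a diffeomorphism $\varphi_0$ with $\varphi_0(S_b)\cap S_R=\emptyset$.
\end{lemma}

\begin{proof}
We have $W^s(q)=W^s_\zeta(p_{t+1})\times\mathbf R^n\times0$. At a point of it with $f_0=0$, $|x|^2=\varepsilon\lambda h\le\varepsilon(1+\delta)<1$, so $\lambda=1$ and $h\ge0$. By Lemma~\ref{lem:morse}(c),(d),
\[
S_b=\{(e(v),x,0):\ |x|^2=\varepsilon\kappa(1-|v|^2)\},
\]
an ellipsoid in the coordinates $(v,x)$. Give $D^n$ in Section~\ref{sec:compress} the radius $\rho_1$ with $\rho_1^2=\varepsilon(2+\delta)<1$. On $M\times D^n\times0$ we have $\lambda=1$ and $f_0=-|x|^2+\varepsilon h$. This is at most $0$ on $M_2\times D^n$, at most $-\varepsilon$ on $M_0\times D^n$, and at most $-\rho_1^2+\varepsilon(1+\delta)=-\varepsilon$ on $M\times S^{n-1}$. So $(Y_2,Y_1)\subset(X_0,X_{-\varepsilon})$. Since $\varepsilon\kappa<\rho_1^2$, the ellipsoid lies in the box $D^{t+1}\times D^n$, and between the ellipsoid and the boundary of the box $f_0=-|x|^2+\varepsilon\kappa(1-|v|^2)\le0$. Radial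 projection therefore deforms the inclusion of $S_b$, inside $X_0$, to $\Psi_1$.

By Lemma~\ref{lem:compress} the inclusion of $S_b\cong S^{n+t}$ is homotopic in $X_0$ to a map into $X_{-\varepsilon}$. As $n+t\le t+m$, Lemma~\ref{lem:conn} and (F1) deform this map into $L_1$ and then into $L_1\setminus S_a$. Trajectories through $L_1\setminus S_a$ do not converge to $p$, so they reach $L$, and they reach it outside $S_R$ because they do not come from $p$. We obtain a map $\varphi:S^{n+t}\to L\setminus S_R$ homotopic in $X_0$ to the inclusion of $S_b$. The homotopy is defined on $S^{n+t}\times[0,1]$, of dimension $n+t+1\le t+m$, so by (F1) it deforms rel ends into $L$.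

Now recall Whitney's theorems: a map of a closed $k$-manifold to a manifold of dimension $\ge2k+1$ can be approximated by homotopic embeddings, and in a manifold of dimension $\ge2k+2$ homotopic embeddings are isotopic. The number $m$ was chosen so that $\dim L=2(n+t)+2$. So $\varphi$ can be replaced by an embedding into the open set $L\setminus S_R$, this embedding is isotopic in $L$ to the inclusion of $S_b$, and the isotopy extension theorem gives an ambient isotopy with compact support.
\end{proof}

We build this isotopy into the vector field. Fix $0<\varepsilon'<\varepsilon\kappa$. There is no critical point in $f_0^{-1}[0,\varepsilon']$, so the trajectories identify it with $L\times[0,\varepsilon']$, with $f_0$ the second coordinate $s$ and $\xi=(\xi f_0)\,\partial_s$. Parametrize the isotopy as $\varphi_s$, $0\le s\le\varepsilon'$, with $\varphi_s=\mathrm{id}$ near $s=\varepsilon'$ and $\varphi_s=\varphi_0$ near $s=0$. In this region replace $\partial_s$ by its push-forward under $(z,s)\mapsto(\varphi_s(z),s)$. The push-forward equals $\partial_s$ wherever $\varphi_s$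 is locally independent of $s$, so the new field $\xi'$ differs from $\xi$ only on a compact subset of $f_0^{-1}(0,\varepsilon')$, and $\xi'f_0=\xi f_0$. Its trajectories in the region are the curves $s\mapsto(\varphi_s(z),s)$. The stable manifold of $q$ meets the level $\varepsilon'$ in $S_b\times\varepsilon'$ as before, so it now meets $L$ in $\varphi_0(S_b)$, while $W^u(p)\cap L=S_R$ is unchanged. From now on $W^s,W^u$ refer to $\xi'$, and no trajectory joins $p$ to $q$.

\subsection{Moving $q$ to the level of $p$}

Let $\mathcal B=f_0^{-1}[-\varepsilon,\varepsilon]$, let $K_p=(W^s(p)\cup W^u(p))\cap\mathcal B$, and define $K_q$ in the same way for $q$. By Lemma~\ref{lem:traj}, all trajectories in $W^s(p),W^s(q)$ come from $L_1$ and all those in $W^u(p),W^u(q)$ reach the level $\varepsilon$. So $K_p$ and $K_q$ are disjoint, and each is a union of two compact discs. All other trajectories in $\mathcal B$ run from $L_1$ to $f_0^{-1}(\varepsilon)$, which defines a smooth projection $\Pi:\mathcal B\setminus(K_p\cup K_q)\to L_1\setminus(K_p\cup K_q)$. We want to lower $f_0$ near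 $K_q$ and keep it near $K_p$, using a cutoff that is constant along trajectories.

\begin{lemma}\label{lem:star}
If $z_i\in\mathcal B\setminus(K_p\cup K_q)$ converge to $z\in K_q$, then a subsequence of $\Pi(z_i)$ converges to a point of $K_q\cap L_1$. The same holds with $p$ in place of $q$.
\end{lemma}

\begin{proof}
If $z\in W^s(q)\setminus\{q\}$, its backward trajectory meets $L_1$ in finite time at a point $w\in K_q$, and $\Pi(z_i)\to w$. Otherwise $z\in W^u(q)$. Fix a box $|a|,|b|\le r$ in a standard chart at $q$, contained in $\mathcal B$. Flowing $z$ and the $z_i$ backward for a fixed time does not change $\Pi(z_i)$ for large $i$, so we may assume $z=(0,b)$ with $|b|<r$ and $z_i=(a_i,b_i)$. Here $a_i\ne0$, since $z_i\notin W^u(q)$. The backward trajectory $(e^\tau a_i,e^{-\tau}b_i)$ stays in the box until it reaches a point $z_i'$ with $|a|=r$, and there $|b|=|a_i||b_i|/r\to0$. A subsequence of $z'_i$ converges to a point of $\{|a|=r,\ b=0\}\subset W^s(q)\setminus\{q\}$, and the first case applies to it. The proof used only the standard chart, which exists at $p$ as well.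
\end{proof}

Choose a smooth compactly supported $\mu_0:L_1\to[0,1]$ equal to $1$ near $K_q\cap L_1$ and to $0$ near $K_p\cap L_1$. Define $\mu$ on $\mathcal B$ by $\mu_0\circ\Pi$ off $K_p\cup K_q$, by $1$ on $K_q$ and by $0$ on $K_p$. If $\mu$ were not identically $1$ near some $z\in K_q$, there would be $z_i\to z$ outside $K_p\cup K_q$ with $\mu_0(\Pi(z_i))\ne1$, contradicting Lemma~\ref{lem:star}. In the same way $\mu=0$ near $K_p$. So $\mu$ is smooth, $\xi'\mu=0$, and $\mu$ has compact support by Lemma~\ref{lem:traj}.

Put $c=f_0(p)$. Let $G_1$ be an increasing diffeomorphism of $[-\varepsilon,\varepsilon]$ that is the identity near the ends, a translation near $f_0(q)$, and sends $f_0(q)$ to $c$. Define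
\[
f_1=(1-\mu)f_0+\mu\,G_1(f_0)\ \text{ on }\mathcal B,\qquad f_1=f_0\ \text{ elsewhere.}
\]
Then $f_1$ is smooth, equals $f_0$ outside a compact set, and $\xi'f_1=\big((1-\mu)+\mu\,G_1'(f_0)\big)\,\xi'f_0>0$ on $\mathcal B\setminus\{p,q\}$. Near $p$ and near $q$, $f_1-f_0$ is constant. So $f_1$ has the same four critical points; $p$ and $q$ are nondegenerate of indices $n+2$ and $n+t+1$, different from $0$ and $d$; and $f_1(p)=f_1(q)=c$, with $f_1^{-1}(c)\subset\mathcal B$.

Since $f_1$ increases strictly along trajectories, $f_1<c$ on $W^s(p)\cup W^s(q)$ and $f_1>c$ on $W^u(p)\cup W^u(q)$, apart from $p$ and $q$ themselves. Along every other trajectory in $\mathcal B$, $f_1$ runs from $-\varepsilon$ to $\varepsilon$ and takes the value $c$ exactly once. So $\Pi$ identifies $f_1^{-1}(c)\setminus\{p,q\}$ with $L_1\setminus(K_p\cup K_q)$. This is the connected manifold $L_1$ minus two disjoint spheres of dimensions $n+1$ and $n+t$, that is, of codimensions $t+1+m$ and $m+2$. Both are at least $2$, so the complement is connected.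

Lemma~\ref{lem:fusion} applies to $f_1-c$. It yields a smooth function on $M\times\mathbf R^n\times\mathbf R^m$ that equals $-|x|^2+|y|^2$ outside a compact set and has exactly three critical points. Theorem~\ref{thm:B}(b) is proved. \qed

\section{The elements of order three in $\pi_{13}(S^3)$}\label{sec:toda}

We use the following groups from Toda's tables \cite{Toda}:
\[
\pi_{13}(S^3)\cong\mathbf Z/12\oplus\mathbf Z/2,\qquad\pi_{12}(S^3)\cong(\mathbf Z/2)^2,\qquad\pi_{15}(S^5)\cong\mathbf Z/72\oplus\mathbf Z/2,
\]
\[
\pi^s_2=\mathbf Z/2,\quad\pi^s_3=\mathbf Z/24,\quad\pi^s_4=0,\quad\pi^s_6=\mathbf Z/2,\quad\pi^s_8=(\mathbf Z/2)^2,\quad\pi^s_{10}=\mathbf Z/6 .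
\]
Let $J_2(S^4)$ be the second stage of the James construction on $S^4$. After localization at $3$ there are Toda's fibrations \cite{Toda56} (see also \cite[\S1.5]{Ravenel})
\begin{equation}\label{eq:fib}
S^3\to\Omega J_2(S^4)\to\Omega S^{11},\qquad J_2(S^4)\to\Omega S^5\to\Omega S^{13},
\end{equation}
and the composite $S^3\to\Omega J_2(S^4)\to\Omega^2S^5$ is the double suspension. We also use James' fibration $S^5\to\Omega S^6\to\Omega S^{11}$, whose first map is the suspension. Write $G_{(3)}$ for the $3$-primary part of a group $G$. Let $\gamma\in\pi_{13}(S^3)$ have order $3$.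

\begin{lemma}\label{lem:unstable}
$\Sigma^3\gamma$ has order $3$, so $2\Sigma^3\gamma\ne0$; and $\Sigma^\infty\gamma=0$.
\end{lemma}

\begin{proof}
The first fibration in \eqref{eq:fib} gives the exact sequence of $3$-primary parts
\[
\pi_{15}(S^{11})\to\pi_{13}(S^3)\to\pi_{14}(J_2(S^4))\to\pi_{14}(S^{11})\to\pi_{12}(S^3),
\]
which by (F4) and the tables reads $0\to\mathbf Z/3\to\pi_{14}(J_2(S^4))_{(3)}\to\mathbf Z/3\to0$. So the middle group has order $9$ and $\pi_{13}(S^3)_{(3)}$ injects into it. The second fibration gives $\pi_{14}(J_2(S^4))\to\pi_{15}(S^5)\to\pi_{15}(S^{13})$, and $\pi_{15}(S^{13})_{(3)}=(\pi^s_2)_{(3)}=0$. So $\pi_{14}(J_2(S^4))_{(3)}\to\pi_{15}(S^5)_{(3)}=\mathbf Z/9$ is a surjection of groups of order $9$, hence an isomorphism. Therefore $\Sigma^2\gamma$ has order $3$. By James' fibration, the kernel of $\Sigma:\pi_{15}(S^5)\to\pi_{16}(S^6)$ is a quotient of $\pi_{17}(S^{11})=\pi^s_6=\mathbf Z/2$, so $\Sigma^3\gamma$ has order $3$.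

An element of order $3$ in $\mathbf Z/9$ is divisible by $3$: $\Sigma^2\gamma=3\omega$ with $\omega\in\pi_{15}(S^5)_{(3)}$. Since $(\pi^s_{10})_{(3)}=\mathbf Z/3$, we get $\Sigma^\infty\gamma=3\Sigma^\infty\omega=0$.
\end{proof}

\begin{lemma}\label{lem:sharp}
$\Sigma^n\gamma^\sharp\simeq*$ for $n\ge20$.
\end{lemma}

\begin{proof}
By \eqref{eq:hat} we must show that $c=[\Sigma^n\hat\gamma]\in\pi_{n+12}(\Sigma^nJ)$ vanishes. Suspension $\pi_{12}(J)\to\pi_{n+12}(\Sigma^nJ)$ is a homomorphism and $\pi_{12}(J)\cong\pi_{13}(S^3)$, so $3c=0$. Recall homotopy excision: if $(X,A)$ is a $b$-connected CW pair and $A$ is $a$-connected, then $\pi_i(X,A)\to\pi_i(X/A)$ is an isomorphism for $i\le a+b$, so $\pi_i(A)\to\pi_i(X)\to\pi_i(X/A)$ is exact. For all pairs below $a\ge n+1$ and $b\ge n+3$, so this applies to $i=n+12$, and all homotopy groups of spheres that occur are stable.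

Put $\Gamma_j=\pi_{n+12}(\Sigma^n(J_j/J_1))$, so $\Gamma_1=0$. For $2\le j\le6$ we have exact sequences
\[
\Gamma_{j-1}\to\Gamma_j\to\pi_{n+12}(S^{n+2j})=\pi^s_{12-2j}.
\]
For $j=2,3,4,5$ the right-hand groups $\pi^s_8,\pi^s_6,\pi^s_4,\pi^s_2$ are finite $2$-groups, so $\Gamma_5$ is a finite $2$-group. An element of $\Gamma_6$ killed by $3$ maps to $0$ in $\pi^s_0=\mathbf Z$, so it lies in the image of $\Gamma_5$, which is a $2$-group, and therefore vanishes. The remaining cells of $\Sigma^n(J/J_1)$ have dimension $\ge n+14$, so $\pi_{n+12}(\Sigma^n(J/J_1))=\Gamma_6$ by (F1). Hence $c$ maps to $0$ in this group, and $c$ is the image of some $c_1\in\pi_{n+12}(\Sigma^nJ_1)=\pi_{n+12}(S^{n+2})$.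

To identify $c_1$, let $\overline{\mathrm{ev}}:\Sigma J\to S^3$ be the adjoint of $g$. It is homotopic to the identity on $\Sigma J_1$, and $\overline{\mathrm{ev}}\circ\Sigma\hat\gamma=\gamma$. Applying $\Sigma^{n-1}\overline{\mathrm{ev}}$ to $c$ gives $c_1=\Sigma^{n-1}\gamma$. This lies in the stable range, so it vanishes by Lemma~\ref{lem:unstable}, and $c=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemmas~\ref{lem:unstable} and~\ref{lem:sharp}, $\gamma$ satisfies the hypotheses of parts (a) and (b) of Theorem~\ref{thm:B} with $t=13$. So $\mathrm{cat}(M_\gamma)=3$, $\mathrm{crit}(M_\gamma)=4$ and $\widetilde{\mathrm{crit}}(M_\gamma)=3$.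
\end{proof}

\begin{thebibliography}{9}

\bibitem{LQ}
\emph{Lagrangian Intersections, Critical Points And Qcategory},
\texttt{https://repositorium.uminho.pt/bitstream/1822/1462/1/}\allowbreak\texttt{LagcritQcat-finalversion.pdf}

\bibitem{Ravenel}
Ravenel, \emph{Complex Cobordism and Stable Homotopy Groups of Spheres}.

\bibitem{Toda}
Toda, \emph{Composition Methods in Homotopy Groups of Spheres}.

\bibitem{Toda56}
Toda, \emph{On the double suspension $E^2$}, 1956.

\end{thebibliography}
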